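# Counting cycles in $k$-connected graphs of bounded degree

## Lower and upper bounds of the form $2^{n^c}$

**Main Theorem.** All graphs are finite and simple, a cycle is a connected $2$-regular subgraph, and cycles are counted as distinct subgraphs. A graph is *$k$-connected* if it has more than $k$ vertices and no set of fewer than $k$ vertices disconnects it. For integers $k\ge 1$ and $\delta\le\Delta$ let $\Gamma_{k,\delta,\Delta}$ be the class of $k$-connected graphs with minimum degree at least $\delta$ and maximum degree at most $\Delta$. Let $c_n(\Gamma_{k,\delta,\Delta})$ be the minimum number of cycles in an $n$-vertex graph of this class, taken over those $n$ for which there is one.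

**Theorem B.** Let $\Delta\ge 4$ and $\gamma=1/\log_2(6\Delta^2)$. Every $3$-connected $n$-vertex graph of maximum degree at most $\Delta$ has at least
$$2^{\,\frac12\left(n^{\gamma}/(4\Delta+4)\right)^{1/4}-3}$$
cycles. Hence for all $k\ge 3$ and $\delta\le\Delta$ we have $c_n(\Gamma_{k,\delta,\Delta})\ge 2^{\Omega(n^{\gamma/4})}$, so $c_n/n^m\to\infty$ for every fixed $m$. In particular $c_n\ne\Theta(n^k)$. (If $\Delta=3$, use the bound for $\Delta=4$.)

**Theorem C.** If $3\le k\le\delta<\Delta$, then for all large $n$ the class $\Gamma_{k,\delta,\Delta}$ contains an $n$-vertex graph with at most $2^{O(n^{\beta})}$ cycles, where $\beta=\dfrac{\log(k-1)}{\log(\Delta-1)}<1$.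

Consequently, for $3\le k\le\delta<\Delta$ there are constants $0<a<b<1$ with $2^{n^a}\le c_n(\Gamma_{k,\delta,\Delta})\le 2^{n^b}$ for all large $n$.

The lower bound rests on a statement in which the number of vertices is replaced by the length of a cycle.

**Theorem A.** Let $G$ be a $3$-connected graph with maximum degree at most $\Delta$ that contains a cycle of length $L$. Then $G$ has at least $2^{\frac12N^{1/4}-3}$ cycles, where $N=\dfrac{L}{2\Delta+2}$.

## What the theorems say about the conjecture $c_n=\Theta(n^k)$

Fix the connectivity and bound the degrees. How few cycles can a graph on $n$ vertices have? The paper "On the number of cycles in $k$-connected graphs" states that for $k=1,2$ and $\delta\ge3$ one can construct classes of graphs showing $c_n(\Gamma_{k,\delta,\delta})=O(n^k)$. It contains the following conjecture: *if $k>2$ and $k<\delta<\Delta$, then $c_n(\Gamma_{k,\delta,\Delta})=\Theta(n^k)$ as $n\to\infty$, with constants depending on $k,\delta,\Delta$.*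

Theorem B says that this is false for every triple with $3\le k<\delta<\Delta$. A polynomial is $n^m=2^{m\log_2 n}$, and a power $n^{\gamma/4}$ eventually exceeds every multiple of $\log_2 n$. To contradict the conjecture, the class must also be nonempty for large $n$. Theorem C gives this, and so do the Harary graphs recalled below.

Theorem C says that the failure is not because the true count is exponential in $n$. Under its hypotheses the minimum lies between two stretched exponentials. The constants $a,b$ come out as follows. We have $\Delta\ge4$, since $\Delta>\delta\ge3$, so both theorems apply. Choose $b$ with $\beta<b<1$ and then $a$ with $0<a<\min(\gamma/4,b)$. For large $n$ the constants hidden in $\Omega$ and $O$ are absorbed.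

## Wheels, doubled trees and tripled trees

**Very small graphs.** The graph $K_4$ has $4$ triangles and $3$ four-cycles, so $7$ cycles. A $3$-connected graph has minimum degree at least $3$. On five vertices this means that the complement has maximum degree at most $1$, so the complement is a matching with at most two edges. The graph therefore contains $K_5$ minus two disjoint edges, which is the wheel with four spokes. That wheel has $13$ cycles, by the next computation, so $c_5(\Gamma_{3,3,4})=13$.

**Wheels.** In the wheel with $m\ge3$ spokes, a cycle is either the rim or passes through the hub. In the second case it uses two spokes, in $\binom m2$ ways, and one of the two rim arcs between their ends. The total is $1+m(m-1)$, namely $7$ for $m=3$ and $13$ for $m=4$. Wheels are $3$-connected and have only quadratically many cycles, but their maximum degree is unbounded. So a bound on $\Delta$ is essential in Theorem B. Theorem A says nothing here: $L=m+1$ and $\Delta=m$ give $N=\frac12$.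

**Two strands: quadratically many cycles.** Let $T$ be the rooted tree whose root has $3$ children, whose other internal nodes have $2$ children, and whose leaves all have depth $t\ge1$. It has $\lambda=3\cdot2^{t-1}$ leaves and $\lambda-2$ internal nodes. Take two vertices $(v,1),(v,2)$ for each internal node $v$. For each leaf $\ell$ take a *diamond* ($K_4$ minus an edge), and call its two vertices of degree $2$ by the names $(\ell,1),(\ell,2)$. Join $(v,i)$ to $(w,i)$ whenever $w$ is a child of $v$. The result is cubic with $n=4\lambda+2(\lambda-2)=6\lambda-4$ vertices.

It is $2$-connected. Delete a vertex. One of the two copies of $T$ survives, and each diamond, minus the deleted vertex if that was in it, is connected and meets the surviving copy. Every component of what remains of the other copy contains a vertex of some diamond. If the deleted vertex is not one of the $(v,i)$, both copies survive and the same argument applies.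

Now count the cycles. For a node $v$ let $G_v$ be the part belonging to $v$ and its descendants. Each diamond contains $3$ cycles. Let $Z$ be any other cycle, and let $v$ be the deepest node with $Z\subseteq G_v$, so $v$ is internal. For a non-root node $w$ exactly two edges leave $G_w$, one at $(w,1)$ and one at $(w,2)$. So if $Z$ meets $G_w$ without lying in it, then $Z\cap G_w$ is a path from $(w,1)$ to $(w,2)$. The cycle $Z$ contains $(v,1)$ or $(v,2)$, since otherwise it would lie in $G_w$ for one child $w$. Suppose it contains $(v,1)$; the other case is the same. The two neighbors of $(v,1)$ on $Z$ lie in $G_w$ and $G_{w'}$ for two different children. Each of these parts is traversed from strand $1$ to strand $2$, and $Z$ closes up at $(v,2)$. A path in $G_w$ from $(w,1)$ to $(w,2)$ with $w$ internal enters one child part on strand $1$ and leaves it on strand $2$, straight to its end $(w,2)$. Going down, the path is fixed by one leaf and by one of the $4$ paths through that leaf's diamond. So $Z$ is fixed by an unordered pair of leaves and $4\cdot4$ choices, and the graph has exactly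
$$16\binom{\lambda}{2}+3\lambda=8\lambda^2-5\lambda$$
cycles, which is quadratic in $n$. For $t=1$ this gives $57$ cycles on $14$ vertices.

**Three strands: exponentially many cycles.** Repeat this with three copies of the same $T$, and with a $K_4$ at each leaf, three of whose vertices are named $(\ell,1),(\ell,2),(\ell,3)$. This graph lies in $\Gamma_{3,3,4}$: the degrees are $3$ or $4$, and $3$-connectivity follows by the argument given below for Theorem C. It has $n=4\lambda+3(\lambda-2)<7\lambda$ vertices. But now a path inside $G_v$ from $(v,a)$ to $(v,b)$ can use the third strand $c$. It goes down strand $a$ into a child part $G_w$, comes back on strand $c$ to $(v,c)$, goes down strand $c$ into a different child part $G_{w'}$, and comes back on strand $b$ to $(v,b)$.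

Fix a height $h$, where leaves have height $0$. Let $F_h$ be the minimum, over the non-root nodes $v$ of height $h$ and the pairs $a\ne b$, of the number of paths in $G_v$ from $(v,a)$ to $(v,b)$. The ordered pair $(w,w')$ can be chosen in at least $2$ ways, it can be read off the path, and the two parts are traversed independently. So $F_h\ge 2F_{h-1}^2$ with $F_0\ge1$, whence $F_h\ge2^{2^h-1}$. At the root $r$, go from $(r,1)$ through $G_w$ to $(r,2)$ and back through $G_{w'}$, for fixed children $w\ne w'$. This gives at least $F_{t-1}^2\ge 2^{2^t-2}$ cycles. Since $2^t=\frac23\lambda>\frac{2n}{21}$, the graph has more than $2^{2n/21-2}$ cycles. The construction that works for $k=2$ is therefore far from polynomial for $k=3$. Theorem B says that no construction can be polynomial.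

## Bridges and three cited theorems

For vertices $u,v$ of a path $P$ we write $uPv$ for the subpath between them.

**Definition (bridge).** Let $H$ be a subgraph of $G$. An *$H$-bridge* is either an edge of $E(G)\setminus E(H)$ with both ends in $H$, or a component of $G-V(H)$ together with its edges to $H$. Its vertices in $H$ are its *attachments*; its other vertices are *interior*. An *$H$-path* is a path with two distinct ends in $H$, no interior vertex in $H$ and no edge in $H$.

For example, if $H$ is a triangle in $K_4$, there is one bridge. Its interior is the fourth vertex and its attachments are the three vertices of the triangle. If $H$ is a four-cycle in $K_4$, there are two bridges, each a single edge.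

Distinct bridges have disjoint interiors. Any two attachments of one bridge are joined by an $H$-path inside the bridge: use the edge itself, or go through the component, which is connected.

We use three results without proof.

*Jackson–Wormald* (B. Jackson, N. C. Wormald, Longest cycles in 3-connected graphs of bounded maximum degree, in: Graphs, Matrices, and Designs, Dekker 1993, 237–254): a $3$-connected $n$-vertex graph of maximum degree at most $\Delta$ has a cycle of length at least $\frac12n^{\log_b2}$ with $b=6\Delta^2$.

*Harary (1962)*: for $s>\delta\ge2$ there is a $\delta$-connected graph on $s$ vertices with $\lceil\delta s/2\rceil$ edges. All degrees are at least $\delta$ and they sum to $\delta s$ or $\delta s+1$, so all degrees equal $\delta$ except possibly one equal to $\delta+1$. For $\delta=3$, $s=5$, the wheel with four spokes is such a graph.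

*Mirsky's theorem*: a finite poset with no chain of more than $h$ elements is a union of $h$ antichains.

**Theorem A implies Theorem B.** A $k$-connected graph with $k\ge3$ is $3$-connected. Since $\log_b2=1/\log_2b=\gamma$, the Jackson–Wormald theorem gives a cycle of length $L\ge\frac12n^\gamma$, so $N=\frac{L}{2\Delta+2}\ge\frac{n^\gamma}{4\Delta+4}$. Theorem A then gives the stated number of cycles. If $\Delta=3$, the graph also has maximum degree at most $4$. For $k<\delta<\Delta$ and $n>\delta$, the Harary graph on $n$ vertices is $\delta$-connected, hence $k$-connected, and its degrees are $\delta$ or $\delta+1\le\Delta$. So the class is nonempty and the conjecture is contradicted.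

Better exponents than $\log_b2$ are known, for example from Chen–Gao–Yu–Zang, SIAM J. Comput. 36 (2006). For the disproof alone, any lower bound $L$ on the cycle length with $L/(\log n)^4\to\infty$ would do, because then $L^{1/4}$ exceeds every multiple of $\log n$.

## Chord paths of a long cycle: disjoint, crossing, nested

We now prove Theorem A up to one lemma. Take a long cycle $C$, find many disjoint paths that leave $C$ and return to it, and reroute $C$ through arbitrary subsets of them. Each independent yes/no choice doubles the number of cycles. Let $C$ be a cycle of length $L$ in the $3$-connected graph $G$ of maximum degree at most $\Delta$.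

**Step 1. Many disjoint $C$-paths.** *The aim is to find at least $N=\frac{L}{2\Delta+2}$ pairwise disjoint $C$-paths.*

Let $G'=G-E(C)$, with all vertices kept. Vertices of $G$ have degree at least $3$, so each vertex of $C$ has degree at least $1$ in $G'$. Let $\mathcal K$ be a component of $G'$ that meets $C$.

First, $\mathcal K$ contains at least two vertices of $C$. Suppose it contains only one, $a$. Then $\mathcal K-a$ is nonempty, because $a$ has degree at least $1$ in $G'$, and it has no vertex on $C$. An edge of $G$ leaving $\mathcal K-a$ is not an edge of $C$, so it lies in $G'$ and hence in $\mathcal K$, and therefore ends at $a$. So $a$ separates $\mathcal K-a$ from $C-a$ in $G$, contradicting $3$-connectivity.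

Let $m\ge2$ be the number of vertices of $C$ in $\mathcal K$, and call these vertices *marked*. Let $T$ be a rooted spanning tree of $\mathcal K$. While at least two marked vertices remain, choose a deepest vertex $v$ whose remaining subtree $T_v$ contains at least two marked vertices; the root is a candidate, so $v$ exists. Some path in $T_v$ joins two marked vertices, and passing to two consecutive marked vertices on it we get a path with no marked interior vertex. Its interior is off $C$ and its edges are in $G'$, so it is a $C$-path. Record it and delete all of $T_v$. What remains is a tree with the same root, or is empty.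

By the choice of $v$, each of the at most $\Delta$ child subtrees of $v$ has at most one marked vertex, so $T_v$ has at most $\Delta+1$. If $q$ paths are recorded in all, at most one marked vertex is left over, so $m-q(\Delta+1)\le1$. Because $m\ge2$,
$$q\ge\frac{m-1}{\Delta+1}\ge\frac{m}{2(\Delta+1)}.$$
Recorded paths lie in disjoint deleted subtrees, so they are disjoint. Different components are disjoint too, and the numbers $m$ sum to $L$. So we obtain $N_0\ge N$ disjoint $C$-paths $\Pi_j$.

**Step 2. A homogeneous subfamily.** *The aim is to pass to $C$-paths that all lie in the same position relative to each other.*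

Write $C=c_0c_1\cdots c_{L-1}c_0$ and let $\Pi_j$ have ends $c_{l_j},c_{r_j}$ with $l_j<r_j$. All these indices are distinct. Two of the intervals $[l_j,r_j]$ are nested, disjoint, or *crossing*, meaning $l<l'<r<r'$. For example, $[0,5]$ and $[1,3]$ are nested, $[0,2]$ and $[3,5]$ are disjoint, and $[0,3]$ and $[1,5]$ cross. Let $M,s,r$ be the maximum sizes of subfamilies that are pairwise nested, pairwise disjoint and pairwise crossing, respectively.

Ordered by containment, the family has no chain of more than $M$ elements. By Mirsky's theorem it is a union of $M$ antichains, so some pairwise non-nested subfamily has at least $N_0/M$ members. On that subfamily, "entirely to the left of" is a partial order. Its chains are pairwise disjoint, so they have size at most $s$, and its antichains are pairwise crossing, so they have size at most $r$. Mirsky's theorem again gives $N_0/M\le sr$. Thus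
$$N\le N_0\le M\,s\,r ,\qquad (1)$$
and therefore $s\ge N^{1/4}$, or $r\ge N^{1/4}$, or $M\ge N^{1/2}$.

**Step 3. Disjoint intervals, $s\ge N^{1/4}$.** *Here independent switching works directly.* For each subset of the $s$ intervals, replace the arcs $c_{l_j}\cdots c_{r_j}$ of $C$, for $j$ in the subset, by the paths $\Pi_j$. The edge $c_{L-1}c_0$ lies in no such arc, so the result is always a cycle. It contains $\Pi_j$ exactly if $j$ is in the subset. This gives $2^s\ge2^{N^{1/4}}$ distinct cycles.

**Step 4. Crossing intervals, $r\ge N^{1/4}$.** *Here the paths $\Pi_j$ let us change between two arcs of $C$, both traversed upwards.* Sort by left end. Since the intervals cross pairwise, $l_1<\dots<l_r<r_1<\dots<r_r$. Let $A_1=c_{l_1}\cdots c_{l_r}$ and $A_2=c_{r_1}\cdots c_{r_r}$. For $J\subseteq\{1,\dots,r\}$ of odd size, start at $c_{l_1}$ and walk on $A_1$ in increasing direction. Cross between $A_1$ and $A_2$ exactly via the $\Pi_j$ with $j\in J$, in increasing order of $j$, always walking upwards. The portions of $A_1$ that are used are disjoint, and so are those of $A_2$. After an odd number of crossings we are on $A_2$ and walk to $c_{r_r}$. From there we return to $c_{l_1}$ along the arc of $C$ through $c_0$, which meets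 $A_1\cup A_2$ only in its ends. This is a cycle, and it contains $\Pi_j$ exactly if $j\in J$. So there are at least $2^{r-1}\ge2^{N^{1/4}-1}$ cycles.

**Step 5. Nested intervals, $M\ge N^{1/2}$.** *Here the switching idea stops.* We have $l_1<\dots<l_M<r_M<\dots<r_1$. Consider the two arcs $c_{l_1}\cdots c_{l_M}$ and $c_{r_1}\cdots c_{r_M}$. The $\Pi_j$ join them in order, like the rungs of a ladder. But now $C$ runs *up* one arc and *down* the other, so the return arc is not available as it was in Step 4.

This is a real obstruction. The ladder graph with rails $p_1\cdots p_M$ and $q_1\cdots q_M$ and rungs $p_iq_i$ has exactly $\binom M2$ cycles. Indeed, for each $i$ the two edges $p_ip_{i+1},q_iq_{i+1}$ form a cut, so a cycle uses both or neither. The levels where it uses both form an interval, and the cycle is determined by its lowest and highest rungs. So $C$ and its chord paths alone may provide only quadratically many cycles, and $3$-connectivity has to be used once more. This is the content of Lemma 1 in the next section: *a ladder with $M$ rungs in a $3$-connected graph forces at least $2^{\sqrt M/2-3}$ cycles*. With it, $M\ge N^{1/2}$ gives at least $2^{\frac12N^{1/4}-3}$ cycles.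

In all three cases there are at least $2^{\frac12N^{1/4}-3}$ cycles. So Theorem A follows once Lemma 1 is proved.

## Ladders in $3$-connected graphs

**Definition (ladder).** A *ladder with $M$ rungs* in $G$ consists of two disjoint paths $P,Q$ (*rails*) and pairwise disjoint paths $R_1,\dots,R_M$ (*rungs*). The rung $R_i$ joins $p_i\in P$ to $q_i\in Q$ and has no other vertex on $P\cup Q$. The vertices $p_1,\dots,p_M$ occur in this order on $P$, with $p_1,p_M$ its ends, and $q_1,\dots,q_M$ likewise on $Q$.

The ladder graph above is an example. In Step 5, the rails are the two arcs and the rungs are the $\Pi_j$.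

**Lemma 1.** A $3$-connected graph $G$ containing a ladder with $M$ rungs has at least $2^{\sqrt M/2-3}$ cycles.

Two toy examples show the mechanism. In the prism, the ladder graph with the additional edges $p_1p_M$ and $q_1q_M$, the single long edge $p_1p_M$ already suffices. For each set $J\subseteq\{2,\dots,M-1\}$ of even size, walk from $p_1$ to $p_M$ upwards, changing rails at the rungs in $J$, and return by the edge. That gives $2^{M-3}$ cycles for $M\ge3$. At the other extreme, suppose the additional edges are short. An edge $p_{i-1}p_{i+1}$ offers a local bypass of $p_i$. An edge $p_{i-1}q_{i+1}$ together with the rung $p_iq_i$ offers a local *swap*: one path goes $p_{i-1}q_{i+1}$, the other $q_{i-1}q_ip_ip_{i+1}$, and the two rails exchange places. In either case two disjoint paths still run from bottom to top, so local choices made far apart can be combined freely.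

The proof makes this a dichotomy with a threshold $K$. A connection outside the ladder that spans at least $K$ rungs gives about $K/2$ binary choices. If all connections are shorter than $K$, we cut the ladder into windows of $2K$ rungs and get one binary choice per window, about $M/(2K)$ choices. Balancing the two suggests $K\approx\sqrt M$, which is the source of the square root.

**Step 1. Reductions.** *We dispose of small $M$ and make $M$ odd.* If $M\le36$, the bound is at most $1$, and $G$ has a cycle. So let $M\ge37$. If $M$ is even, drop the last rung and shorten the rails to end at $p_{M-1}$ and $q_{M-1}$. It suffices to prove that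
$$\text{for odd } M\ge37 \text{ there are at least } 2^{\sqrt M/2-5/2}\text{ cycles}. \qquad (2)$$
For even $M$, (2) applied to $M-1$ together with $\sqrt{M-1}\ge\sqrt M-1$ gives at least $2^{\sqrt M/2-3}$ cycles. From now on $M\ge37$ is odd and $K=\lceil\sqrt M\rceil\ge7$.

**Step 2. Positions.** *We fix a subgraph $H$ with a height function, so that "long" and "short" connections make sense.* Let
$$H=P\cup Q\cup\bigcup_{i\text{ odd}}R_i .$$
Give the vertices of $H$ positions. Put $\mathrm{pos}(p_i)=\mathrm{pos}(q_i)=i$ for all $i$. A rail vertex strictly between the $i$-th and $(i+1)$-st rung ends has position $i+\frac12$. An interior vertex of $R_i$ with $i$ odd has position $i$.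

The even rungs are deliberately left out of $H$. For even $i$ the only vertices of $H$ at position $i$ are $p_i$ and $q_i$, so deleting these two vertices cuts $H$ cleanly into a lower and an upper part. The rung $R_i$, $i$ even, is itself an $H$-path: its interior avoids the rails and the other rungs. So it lies in a single $H$-bridge.

**Step 3. Case 1: some bridge has attachments $x,y$ with $\mathrm{pos}(y)-\mathrm{pos}(x)\ge K$.** *One long connection closes up exponentially many zigzag paths.* Let $W$ be an $H$-path from $x$ to $y$ in this bridge, and let $I$ be the set of odd $i$ with $\mathrm{pos}(x)<i<\mathrm{pos}(y)$. An open interval of length at least $K$ contains at least $\lceil K/2\rceil-1$ odd integers, so $|I|\ge K/2-1$, and in particular $|I|\ge1$.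

If $x$ is on a rail, let $x'=x$ and let $X$ be the trivial path. If $x$ is interior to a rung $R_a$ ($a$ odd, $a=\mathrm{pos}(x)$), let $x'=p_a$ and $X=xR_ap_a$. Define $y'$ and $Y$ from $y$ in the same way. Then $X\cup W\cup Y$ is a path from $x'$ to $y'$: $W$ meets $H$ only in $x$ and $y$, and $X,Y$ lie at different positions.

For $J\subseteq I$, start at $x'$ and walk along its rail upwards. Cross to the other rail exactly at the rungs $R_j$, $j\in J$, in increasing order, and continue upwards until position $\mathrm{pos}(y)$. If $|J|$ has the right parity (even if $x',y'$ are on the same rail, odd otherwise), we are on the rail of $y'$ after the last crossing and reach $y'$. The walk is a path that uses rail vertices and rungs $R_j$ with $j\in I$. Since $\mathrm{pos}(x),\mathrm{pos}(y)\notin I$, it meets $X\cup W\cup Y$ only in $x'$ and $y'$. As $G$ is simple and $W$ has no edge in $H$, the union is a cycle. For $j\in I$ it contains $R_j$ exactly if $j\in J$, so distinct $J$ give distinct cycles. There are $2^{|I|-1}$ sets $J$ of the right parity, hence at least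
$$2^{|I|-1}\ge2^{K/2-2}\ge2^{\sqrt M/2-2}$$
cycles, and (2) holds in Case 1.

**Step 4. Case 2: the positions of any two attachments of the same bridge differ by less than $K$.** *At each even level, $3$-connectivity gives an $H$-path that jumps over that level, and it is local.* Let $i$ be even, $1<i<M$. The vertices of $H-\{p_i,q_i\}$ have position $<i$ (call this set Left) or $>i$ (Right). Both sets are nonempty. No edge of $H$ joins them, because a rail passes from below level $i$ to above it only through $p_i$ or $q_i$, and an odd rung stays at one position.

Since $G-\{p_i,q_i\}$ is connected, it contains a shortest Left–Right path $W_i$. Its interior avoids Left and Right, hence $H$. If it is a single edge, that edge is not in $H$. So $W_i$ is an $H$-path from some $x_i$ with $\mathrm{pos}(x_i)<i$ to some $y_i$ with $\mathrm{pos}(y_i)>i$, and it avoids $p_i,q_i$. Let $B_i$ be the bridge containing $W_i$ and $B_i'$ the bridge containing $R_i$; they may coincide.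

All attachments of $B_i$ and $B'_i$ have positions in the open interval $(i-K,i+K)$. For $B'_i$ this holds because $p_i$ is an attachment. An attachment $z$ of $B_i$ satisfies
$$\mathrm{pos}(z)>\mathrm{pos}(y_i)-K>i-K,\qquad \mathrm{pos}(z)<\mathrm{pos}(x_i)+K<i+K .$$

**Step 5. Windows.** *We choose levels so far apart that their bridges cannot interfere.* Let $i_0\in\{K+1,K+2\}$ be even. The *chosen* indices are $i=i_0+2Kt$ with $t\ge0$ and $i\le M-K$. They are all even. We have $M\ge(K-1)^2+1$ and $K\ge7$, so $M-2K-2\ge K^2-4K\ge0$ and hence $i_0\le M-K$. So the number $m$ of chosen indices is
$$m=\left\lfloor\frac{M-K-i_0}{2K}\right\rfloor+1\ge\frac{M-2K-2}{2K}\ge\frac{M}{2K}-2 . \qquad (3)$$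
For chosen $i$ we have $1\le i-K$ and $i+K\le M$. Let $P^i=p_{i-K}Pp_{i+K}$ and $Q^i=q_{i-K}Qq_{i+K}$. The four ends $p_{i\pm K},q_{i\pm K}$ are the *corners* of window $i$. Let $U_i$ consist of

* all rail vertices with position in $(i-K,i+K)$,
* the interiors of all $R_a$ with $a$ odd and $a\in(i-K,i+K)$,
* the interiors of $B_i$ and $B'_i$.

For distinct chosen $i,i'$ the sets $U_i,U_{i'}$ are disjoint. The intervals $(i-K,i+K)$ and $(i'-K,i'+K)$ are disjoint because $|i-i'|\ge2K$. So the parts in $H$ are disjoint, and $B_i,B'_i$ are different bridges from $B_{i'},B'_{i'}$, because their attachments lie in different intervals. Also $U_i$ is disjoint from $R_1\cup R_M$. Indeed $1$ and $M$ are odd, so these rungs lie in $H$, and their positions $1$ and $M$ are outside $(i-K,i+K)$.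

**Step 6. A second way through each window.** *This is where one binary choice per window comes from.*

**Claim.** For each chosen $i$ there are two disjoint paths $S^i,T^i$, each with one end in $\{p_{i-K},q_{i-K}\}$ and the other in $\{p_{i+K},q_{i+K}\}$, with all non-corner vertices in $U_i$, with no corner interior to either path, and with $E(S^i\cup T^i)\ne E(P^i\cup Q^i)$.

*Proof.* Write $W,x,y$ for $W_i,x_i,y_i$. By Step 4, $\mathrm{pos}(x)$ and $\mathrm{pos}(y)$ lie strictly between $i-K$ and $i+K$.

*(a) $x,y$ lie on the same rail, or at least one of them is interior to a rung of $H$.* An end interior to $R_a$ can be extended along $R_a$ to $p_a$ or to $q_a$, as we like, without changing its position. So we can extend $W$, at $x$ by part of some $R_a$ with $a<i$ and at $y$ by part of some $R_b$ with $b>i$ where needed, to a path $D$ whose ends $x',y'$ lie on the same rail. Its interior avoids $P\cup Q$, and $\mathrm{pos}(x')<i<\mathrm{pos}(y')$. All vertices of $D$ are in $U_i$. In that rail's part of the window, replace the segment between $x'$ and $y'$ by $D$, and keep the other rail. The replaced segment has $p_i$ or $q_i$ in its interior and $D$ avoids that vertex, so the edge set changes. (It does not matter whether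 $D$ meets $R_i$, since $R_i$ is not used.)

*(b) $x,y$ lie on different rails and $W\cap R_i=\emptyset$.* Say $x\in P$, $y\in Q$; otherwise exchange the names of the rails. Put
$$S^i=p_{i-K}Px\,\cup\,W\,\cup\,yQq_{i+K},\qquad T^i=q_{i-K}Qq_i\,\cup\,R_i\,\cup\,p_iPp_{i+K}.$$
On $P$, the path $S^i$ uses vertices up to $x$, strictly before $p_i$, and $T^i$ starts at $p_i$. On $Q$, $T^i$ stops at $q_i$ and $S^i$ starts at $y$, strictly after $q_i$. The interiors of $W$ and $R_i$ avoid the rails, and $W\cap R_i=\emptyset$. So $S^i,T^i$ are disjoint paths. The non-corner vertices lie on the rails inside the window or in the interiors of $B_i,B'_i$, so they are in $U_i$. The edges of $R_i$ are used, so the edge set differs.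

*(c) $x,y$ lie on different rails and $W$ meets $R_i$.* The swap in (b) is not available, because its two paths would meet. Again say $x\in P$. Let $w$ be the first vertex of $W$, coming from $x$, that lies on $R_i$. As $W$ avoids $p_i,q_i$, it is interior to $R_i$. Then $D=xWw\cup wR_ip_i$ is a path from $x$ to $p_i$ whose interior avoids $P\cup Q$ and lies in the interiors of $B_i,B_i'$. Replace the segment $xPp_i$ of $P^i$ by $D$ and keep $Q^i$. Since $D$ contains an edge of $R_i$, the edge set changes. $\square$

**Step 7. The cycles $Z_J$.** *We combine the local choices.* For a set $J$ of chosen indices, take $P\cup Q$, replace $P^i\cup Q^i$ by $S^i\cup T^i$ for each $i\in J$, and add $R_1$ and $R_M$. Call the result $Z_J$. Apart from corners, the pieces for different windows lie in disjoint sets $U_i$. The unchanged rail pieces contain no vertex of $U_i$ with $i\in J$. No corner is interior to a piece of its window. So, concatenating upwards window by window, the modified rails are two disjoint paths joining $\{p_1,q_1\}$ to $\{p_M,q_M\}$. They may join $p_1$ to $p_M$ and $q_1$ to $q_M$, or $p_1$ to $q_M$ and $q_1$ to $p_M$. In both cases, adding the rungs $R_1$ and $R_M$, whose interiors avoid the rails and all $U_i$,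 gives a single cycle. This is why swaps do no harm.

**Step 8. The $Z_J$ are distinct.** *We recover $J$ from $Z_J$.* Windows share at most corners, and a replacement removes only rail edges of its own window. So if $i\notin J$, then $Z_J\supseteq P^i\cup Q^i$.

Let $i\in J$ and suppose that $Z_J$ contains every edge of $P^i\cup Q^i$. These edges can come only from $S^i\cup T^i$. Indeed, $R_1,R_M$ have no rail edges, the rail pieces outside window $i$ have none of these edges, and $S^{i'}\cup T^{i'}$ with $i'\ne i$ shares with $P^i\cup Q^i$ at most the two corners of one level, one on each rail, which are not joined by an edge of $P^i\cup Q^i$. Hence $S^i\cup T^i\supseteq P^i\cup Q^i$. In both graphs the four corners have degree $1$, and every other vertex present has degree $2$. So $P^i\cup Q^i$ is a union of components of $S^i\cup T^i$. Each of the two components of $S^i\cup T^i$ contains corners, and all corners lie in $P^i\cup Q^i$, so the two graphs are equal. This contradicts the Claim. So $i\in J$ exactly if $Z_J$ misses an edge of $P^i\cup Q^i$.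

**Step 9. The count.** *It remains to insert $K$.* There are at least $2^m$ cycles. Since $K\le\sqrt M+1$ and $M\ge(\sqrt M-1)(\sqrt M+1)$, (3) gives
$$m\ge\frac{M}{2K}-2\ge\frac{M}{2(\sqrt M+1)}-2\ge\frac{\sqrt M-1}{2}-2=\frac{\sqrt M}{2}-\frac52 .$$
This is (2), so Lemma 1 is proved, and with it Theorems A and B. $\blacksquare$

## Tree-like graphs with short cycles

We prove Theorem C. An $n$-vertex graph of bounded degree whose cycles all have length at most $L$ has at most $n\Delta^L$ cycles, so it suffices to construct graphs in which all cycles are short. The construction is the one with strands: $k$ parallel copies of a tree, tied together at the leaves. A cycle has only $k$ strands on which to enter and leave a subtree, so below its top it can branch into at most $k-1$ children at each node, while the tree branches into $\Delta-1$. The ratio of logarithms is the exponent $\beta$.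

Let $3\le k\le\delta<\Delta$; in particular $\Delta\ge4$.

**Step 1. The tree and the sizes.** *We fix the parameters so that the graph has exactly $n$ vertices.* For $t\ge1$ let $T$ be the rooted tree whose root has $\Delta$ children, whose other internal nodes have $\Delta-1$ children, and whose leaves all have depth $t$. It has $\lambda_t=\Delta(\Delta-1)^{t-1}$ leaves. The number of internal nodes is
$$1+\sum_{j=1}^{t-1}\Delta(\Delta-1)^{j-1}=1+\Delta\,\frac{(\Delta-1)^{t-1}-1}{\Delta-2}\le1+\frac{\lambda_t-\Delta}{2}\le\lambda_t .$$
For large $n$ let $t$ be maximal with $\lambda_t(k+\delta+2)\le n$. For the leaves $\ell$ choose integers $s_\ell$, as equal as possible, with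
$$\sum_\ell s_\ell=n-k\cdot\#\{\text{internal nodes}\}\ \ge\ \lambda_t(k+\delta+2)-k\lambda_t=\lambda_t(\delta+2).$$
The average is at least $\delta+2$, so every $s_\ell\ge\delta+2$. By maximality of $t$, $n<\lambda_{t+1}(k+\delta+2)=(\Delta-1)\lambda_t(k+\delta+2)$. So the average is below $(\Delta-1)(k+\delta+2)$ and every $s_\ell\le s^*:=(\Delta-1)(k+\delta+2)+1$.

**Step 2. The graph $G$.** *We define it and check the degrees.* Each internal node $v$ gives a set $P_v=\{(v,1),\dots,(v,k)\}$ of $k$ independent vertices. Each leaf $\ell$ gives a Harary graph $H_\ell$ on $s_\ell$ vertices that is $\delta$-connected, with all degrees $\delta$ except possibly one $\delta+1$. It has at least $s_\ell-1\ge\delta+1>k$ vertices of degree $\delta$, and we name $k$ of them $(\ell,1),\dots,(\ell,k)$. For each node $v$, each child $w$ of $v$ and $1\le i\le k$, add the edge $(v,i)(w,i)$.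

Then $|V(G)|=n$. A vertex $(v,i)$ with $v$ internal has degree $\Delta$: the root has $\Delta$ children, and any other internal node has $\Delta-1$ children and a parent. A named vertex of $H_\ell$ has degree $\delta+1\le\Delta$, and the other vertices of $H_\ell$ have degree $\delta$ or $\delta+1$. So all degrees lie between $\delta$ and $\Delta$.

**Step 3. $G$ is $k$-connected.** *One strand survives any deletion, and everything hangs on to it.* Let $|S|<k$. The $k$ copies $T_i$ of $T$ on the vertex sets $\{(v,i):v\in V(T)\}$ are disjoint, so some $T_i$ avoids $S$. Each $H_\ell-S$ is nonempty and connected, since $|S|<k\le\delta$, and it contains $(\ell,i)$. So $T_i$ and all $H_\ell-S$ lie in one component of $G-S$.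

Any other vertex of $G-S$ has the form $(v,j)$ with $v$ internal. The tree $T_j-(v,j)$ has $\Delta>|S|$ components. Each contains some $(\ell,j)$ with $\ell$ a leaf. This is clear for the components below $v$. The component containing the parent of $v$ also contains another child of that parent, hence a leaf. One of the $\Delta$ components avoids $S$, and through it $(v,j)$ is joined in $G-S$ to some $H_\ell-S$. So $G-S$ is connected, and $G\in\Gamma_{k,\delta,\Delta}$.

(The same argument applies to the tripled tree above, with $k=3$, each $H_\ell=K_4$, and $T_j-(v,j)$ having $3>|S|$ components.)

**Step 4. A cycle branches little.** *We bound how many children of a node a cycle can visit.* For a node $v$ let $G_v$ be the subgraph induced by all vertices belonging to $v$ and its descendants. Let $Z$ be a cycle, and call $v$ *visited* if $Z$ meets $G_v$. The ancestors of a visited node are visited.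

*(i) If $v$ is an internal non-root visited node and $Z\not\subseteq G_v$, then at most $k-1$ children of $v$ are visited.* The only edges leaving $G_v$ go to the parent, one at each of $(v,1),\dots,(v,k)$. So $Z\cap G_v$ is a union of $q\ge1$ disjoint paths, and each end of such a path is in $P_v$. No such path is a single vertex, because that vertex would need two edges leaving $G_v$. So each path has two distinct ends in $P_v$. Say the paths contain $h\le k$ vertices of $P_v$ in total. Removing from one path its $h'$ vertices of $P_v$, which include both ends, leaves at most $h'-1$ subpaths. In total at most $h-q\le k-1$ subpaths are left. Each lies in a single $G_w$ with $w$ a child of $v$, since there are no edges between different $G_w$.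

*(ii) Let $v$ be the deepest node with $Z\subseteq G_v$. If $v$ is a leaf, then $|Z|\le s^*$. Otherwise at most $k$ children of $v$ are visited.* If $v$ is internal, $Z$ meets $P_v$, because otherwise the connected graph $Z$ would lie in one $G_w$, $w$ a child of $v$. Removing between $1$ and $k$ vertices from a cycle leaves at most $k$ paths, and each lies in a single $G_w$.

**Step 5. All cycles are short.** *We count visited nodes level by level.* Let $v$ be as in (ii) and internal. For every node $w$ below $v$ we have $Z\not\subseteq G_w$, so (i) applies to all visited internal nodes below $v$. Hence at most $k(k-1)^{j-1}$ visited nodes lie $j\ge1$ levels below $v$. As $v$ has depth at least $0$, at most $k(k-1)^{t-1}$ leaves are visited. The number of visited internal nodes at or below $v$ is at most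
$$1+\sum_{j=1}^{t-1}k(k-1)^{j-1}=1+k\,\frac{(k-1)^{t-1}-1}{k-2}\le1+k(k-1)^{t-1}.$$
Each of these contributes at most $k$ vertices to $Z$, each visited leaf at most $s^*$, and no vertex of $Z$ lies outside $G_v$. So
$$|Z|\le k+k^2(k-1)^{t-1}+s^*k(k-1)^{t-1}\le C_1(k-1)^t,\qquad C_1=k+k^2+s^*k .$$
As $C_1\ge s^*$, this also covers the case that $v$ is a leaf. Finally $(\Delta-1)^t\le\Delta(\Delta-1)^{t-1}=\lambda_t\le n$, and $(k-1)^t=\big((\Delta-1)^t\big)^\beta$ by the definition of $\beta$. So
$$|Z|\le C_1n^\beta\quad\text{for every cycle } Z \text{ of } G. \qquad (4)$$
We have $\beta<1$ because $k<\Delta$, and $\beta>0$ because $k\ge3$.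

**Step 6. Few cycles.** *Short cycles in a graph of bounded degree are few.* A cycle of length $\ell$ is determined by a starting vertex and then each next vertex, so there are at most $n\Delta^{\ell-1}$ of them. If all cycles have length at most $L$, there are at most
$$\sum_{\ell\le L}n\Delta^{\ell-1}\le n\Delta^L \qquad (5)$$
cycles. With (4) this is at most $n\Delta^{C_1n^\beta}=2^{O(n^\beta)}$, since $\beta>0$. $\blacksquare$

**Remark.** Let $L$ be the circumference, that is, the length of a longest cycle. For a $3$-connected $n$-vertex graph of maximum degree at most $\Delta$, Theorem A and (5) together say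
$$\Omega_\Delta(L^{1/4})-3\ \le\ \log_2(\#\text{cycles})\ \le\ L\log_2\Delta+\log_2n .$$
So the growth is superpolynomial for every $k\ge3$ with bounded $\Delta$, in contrast with the $O(n^k)$ constructions for $k=1,2$ quoted above.
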